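# Derivatives of conformal maps of $\Omega$ and of its folded domain $\hat\Omega$ at distant base points

## 1. Three theorems on the ratio $|f'(x)|/|\hat f'(x)|$

**Theorem 1.** Let $\Omega\subsetneq\mathbb C$ denote a simply connected domain with $\Omega\cap\mathbb R\ne\emptyset$. Let $\mathbb H^-=\{\operatorname{Im}z<0\}$, let $\mathbb D$ be the unit disc, and for $z=x+iy$ put $\tilde z=x+i|y|$; for a set $A$ put $\tilde A=\{\tilde z:z\in A\}$. Put $a_\Omega=\inf(\Omega\cap\mathbb R)$, $b_\Omega=\sup(\Omega\cap\mathbb R)$,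
$$E=(-\infty,a_\Omega)\cup\partial\Omega\cup(b_\Omega,\infty),$$
and let $\hat\Omega$ be the component of $\mathbb C\setminus\tilde E$ that contains $\mathbb H^-$. For $x_0\in\Omega\cap\mathbb H^-$ let $f$ and $\hat f$ be conformal maps of $\Omega$ and of $\hat\Omega$ onto $\mathbb D$ with $f(x_0)=\hat f(x_0)=0$, and let $d_\Omega$ be the hyperbolic distance of $\Omega$. Then the following statement is false:

for every $\varepsilon>0$ there is $\delta>0$, independent of $\Omega$, such that
$$|f'(x)|\le(1+\varepsilon)|\hat f'(x)|\tag{1.1}$$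
whenever $x_0\in\Omega\cap\mathbb H^-$, $x\in\Omega\cap\mathbb R$ and $d_\Omega(x,x_0)>\delta^{-1}$.

More precisely, there are a domain $\Omega$, a point $x\in\Omega\cap\mathbb R$ and points $x_0=x_0(Y)\in\Omega\cap\mathbb H^-$ $(Y>0)$ with
$$d_\Omega(x,x_0(Y))\to\infty,\qquad\frac{|f'(x)|}{|\hat f'(x)|}\to\Big(\frac{961}{949}\Big)^{1/4}>1.003\qquad(Y\to\infty),$$
so the statement fails, for example, for $\varepsilon=1/400$.

The refuted statement is Conjecture 2 of the paper "On The Theorem Of Hayman And Wu". In plain words: there are two Riemann maps with the same base point $x_0$, one for $\Omega$ and one for a domain $\hat\Omega$ obtained by folding $\partial\Omega$ into the upper half plane. On the real line $|f'|$ never exceeds $2|\hat f'|$, and $2$ cannot be improved when $x$ and $x_0$ may be close. The conjecture says that if $x$ is hyperbolically far from $x_0$, then $2$ may be replaced by a number as close to $1$ as we like. Theorem 1 says no.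

How large can the ratio be at large distance? For $a\ge0$ put
$$M(s,a)=\frac{(1-s^2)(s-a)}{1+s^2},\qquad m(a)=\max\{0,\sup_{s>a}M(s,a)\},\qquad\log\kappa=\int_0^\infty\frac{m(a)}{1+a^2}\,da.\tag{1.2}$$
We shall compute $\kappa\approx1.0939$ in Lemma 4. Throughout, $A^*=\{\bar z:z\in A\}$, $\mathbb T=\partial\mathbb D$, $\mathbb H=\{\operatorname{Im}z>0\}$, $\mathbb D^\pm=\mathbb D\cap\{\pm\operatorname{Im}z>0\}$, and
$$r=r(\Omega,x,x_0)=\frac{|f'(x)|}{|\hat f'(x)|}.$$

**Theorem 2.** (a) For every $\varepsilon>0$ there is $\delta>0$ with $|f'(x)|\le(\kappa+\varepsilon)|\hat f'(x)|$ whenever $\Omega\subset\hat\Omega$, $x\in\Omega\cap\mathbb R$, $x_0\in\Omega\cap\mathbb H^-$ and $d_\Omega(x,x_0)>\delta^{-1}$.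

(b) For every $\kappa'<\kappa$ there are a domain $\Omega=\Omega^*$ (and then $\Omega\subset\hat\Omega$), a point $x\in\Omega\cap\mathbb R$ and points $x_0^{(j)}\in\Omega\cap\mathbb H^-$ with $d_\Omega(x,x_0^{(j)})\to\infty$ and $\lim_jr>\kappa'$.

**Theorem 3.** For every $d_0>0$ there is $C(d_0)<2$ such that $|f'(x)|\le C(d_0)|\hat f'(x)|$ for all $\Omega$, $x\in\Omega\cap\mathbb R$ and $x_0\in\Omega\cap\mathbb H^-$ with $d_\Omega(x,x_0)\ge d_0$.

So $\kappa$ is the sharp asymptotic constant for domains with $\Omega\subset\hat\Omega$, and also for domains symmetric in $\mathbb R$. For arbitrary $\Omega$, the number $C_\infty=\lim_{D\to\infty}\sup\{r:d_\Omega(x,x_0)\ge D\}$ satisfies $\kappa\le C_\infty<2$, while the conjecture asserts $C_\infty\le1$. We do not determine $C_\infty$.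

Theorem 1 has a short proof of its own (Section 4). Theorems 2 and 3 take the rest of the lecture.

## 2. The folded domain and formulas for the ratio

**The sets $E$ and $\hat\Omega$.** If $a_\Omega$ is finite it is a limit of points of the open set $\Omega$ but not in $\Omega$, so $a_\Omega\in\partial\Omega$; likewise $b_\Omega$. Hence $E$ is closed, and so is $\tilde E$, the union of $E\cap\{\operatorname{Im}\ge0\}$ and $(E\cap\{\operatorname{Im}\le0\})^*$. Also $E\cap\Omega=\emptyset$. Since $\tilde E\subset\{\operatorname{Im}\ge0\}$, the half plane $\mathbb H^-$ does lie in one component of $\mathbb C\setminus\tilde E$, and, $\hat\Omega$ being a component of the complement of a closed set, $\partial\hat\Omega\subset\tilde E$. A point $x\in\Omega\cap\mathbb R$ is not in $\tilde E$ (a real point of $\tilde E$ is a point of $E$), and every neighborhood of it meets $\mathbb H^-$; so $\Omega\cap\mathbb R\subset\hat\Omega$.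

The domain $\hat\Omega$ is simply connected (the construction is that of Fernández, Heinonen and Martio). Indeed $E\cup\{\infty\}$ is connected: the boundary of $\Omega$ on the sphere is connected; if $\Omega$ is unbounded it contains $\infty$, and if $\Omega$ is bounded the ray $(-\infty,a_\Omega]$ joins it to $\infty$. The folding $z\mapsto\tilde z$ is continuous on the sphere, so $\tilde E\cup\{\infty\}$ is compact and connected, and the components of its complement are simply connected.

If $\Omega=\Omega^*$, then $E$ is symmetric, so $\tilde E\subset E$ is disjoint from $\Omega$. The set $\Omega\cup\mathbb H^-$ is then connected and disjoint from $\tilde E$, so $\Omega\subset\hat\Omega$. This is the parenthesis in Theorem 2(b).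

**Hyperbolic quantities.** With $\lambda_\Omega=2|f'|/(1-|f|^2)$ and $\lambda_{\hat\Omega}=2|\hat f'|/(1-|\hat f|^2)$ we have $|f(x)|=\tanh(d_\Omega(x,x_0)/2)$, and
$$r=\frac{\lambda_\Omega(x)}{\lambda_{\hat\Omega}(x)}\cdot\frac{1-|f(x)|^2}{1-|\hat f(x)|^2}.\tag{2.1}$$
We take the following as known: for $x\in\Omega\cap\mathbb R$,
$$|f'(x)|\le\frac{\lambda_\Omega(x)}{\lambda_{\hat\Omega}(x)}|\hat f'(x)|\qquad\text{and}\qquad|f'(x)|\le2|\hat f'(x)|.\tag{2.2}$$
By (2.1) the first inequality says that the last factor in (2.1) is at most $1$, that is, $|f|\ge|\hat f|$ on $\Omega\cap\mathbb R$. We use (2.2) only in the proof of Theorem 3.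

**Half-plane formula.** Suppose $F:\Omega\to\mathbb H$ is conformal and onto. Up to a unimodular factor $f=(F-F(x_0))/(F-\overline{F(x_0)})$, and differentiating,
$$|f'(x)|=\frac{2|F'(x)|\operatorname{Im}F(x_0)}{|F(x)-\overline{F(x_0)}|^2}.$$
If also $\hat F:\hat\Omega\to\mathbb H$ is conformal and onto, then
$$r=\frac{|F'(x)|}{|\hat F'(x)|}\cdot\frac{\operatorname{Im}F(x_0)}{\operatorname{Im}\hat F(x_0)}\cdot\frac{|\hat F(x)-\overline{\hat F(x_0)}|^2}{|F(x)-\overline{F(x_0)}|^2}.\tag{2.3}$$

## 3. Half planes, the disc and the doubly slit plane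

*The half plane $\Omega=\{\operatorname{Im}z<1\}$.* Here $E=\{\operatorname{Im}z=1\}=\tilde E$, so $\hat\Omega=\Omega$ and $r=1$ at every distance. No constant below $1$ is possible.

*The half plane $\Omega=\{\operatorname{Im}z>-1\}$.* Folding turns the boundary line into $\{\operatorname{Im}z=1\}$, so $\hat\Omega=\{\operatorname{Im}z<1\}$. Take $x=0$ and $x_0=u-iv$ with $0<v<1$. With $F(z)=z+i$ and $\hat F(z)=i-z$, (2.3) gives
$$r=\frac{1-v}{1+v}\cdot\frac{u^2+(2+v)^2}{u^2+(2-v)^2}<1,$$
because $(1-v)(u^2+(2+v)^2)-(1+v)(u^2+(2-v)^2)=-2v(u^2+v^2)$.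

*The disc $\Omega=\mathbb D$.* Now $\tilde E$ consists of $(-\infty,-1]$, the upper semicircle and $[1,\infty)$, so $\hat\Omega=\mathbb D\cup\mathbb H^-$. The map $\zeta=(1+z)/(1-z)$ takes $\Omega$ to $\{\operatorname{Re}\zeta>0\}$ and $\mathbb H^-$ into $\{\operatorname{Im}\zeta<0\}$, missing nothing that lies in that half plane; so $\hat\Omega$ becomes the sector $\{-\pi<\arg\zeta<\pi/2\}$, and $(e^{i\pi/4}\zeta)^{2/3}$ maps this sector onto $\{\operatorname{Re}>0\}$. Dilations $\zeta\mapsto\lambda\zeta$ preserve everything, so let $x$ correspond to $\zeta=1$, and let $x_0$ correspond to $\zeta_0=Re^{-i\beta}$, $0<\beta<\pi/2$. The image of $\zeta_0$ has modulus $R^{2/3}$ and argument in $(-\pi/6,\pi/6)$, and $|1+\bar\zeta_0|^2\ge1+R^2$. From (2.3) (for the right half plane),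
$$r\le\frac32\cdot\frac{R\cos\beta}{\frac{\sqrt3}2R^{2/3}}\cdot\frac{(1+R^{2/3})^2}{1+R^2}=\sqrt3\,\cos\beta\;\frac{R^{1/3}(1+R^{2/3})^2}{1+R^2}.$$
If $d_\Omega(x,x_0)\to\infty$, then along any subsequence $R\to0$, or $R\to\infty$, or $\beta\to\pi/2$; in each case $r\to0$.

*The plane slit along $[i,i\infty)$ and $[-i,-i\infty)$.* Folding puts one slit on the other, so $\hat\Omega=\mathbb C\setminus[i,i\infty)$. The map $z\mapsto2z/(1-z^2)$ sends $\mathbb D$ onto $\Omega$, with derivative $2$ at $0$ (on the circle it equals $i/\sin t$). A rotated Koebe function times $4$ sends $\mathbb D$ onto $\hat\Omega$, with derivative $4$ at $0$. So $\lambda_\Omega(0)/\lambda_{\hat\Omega}(0)=2$. If we allow $x_0=x=0$, we get $r=2$; in fact equality $r=2$, with base point in the closed lower half plane, is known to be attained only here, up to linear transformations. Now move $x_0=-iy$ towards the slit, $y\uparrow1$. Then $|f(0)|\to1$, while $-i\in\hat\Omega$, so $|\hat f(0)|$ stays away from $1$, and $r\to0$ by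 (2.1).

In all these examples a distant base point gives limits at most $1$, so the conjecture is reasonable.

## 4. A slit hidden behind a quadrant

**What one would try to prove.** Suppose $\Omega\subset\hat\Omega$ and compare in half-plane coordinates in which the base point runs to $\infty$. Say $\hat F:\hat\Omega\to\mathbb H$ is conformal and $\hat F(\Omega)=\mathbb H\setminus K$ with $K$ bounded. Let $g:\mathbb H\setminus K\to\mathbb H$ be the conformal map with $g(w)=w+O(1/w)$ at $\infty$, and let $F=g\circ\hat F$. If $\hat F(x_0)\to\infty$ along a ray in $\mathbb H$, the last two factors of (2.3) tend to $1$, and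
$$r\to|g'(w_1)|,\qquad w_1=\hat F(x).$$
So one would like $|g'|\le1$. Test this on a vertical slit of height $h$ based at $0$: $g(w)=\sqrt{w^2+h^2}$, $|g'(w)|^2=|w|^2/|w^2+h^2|$. With $w=u+iv$,
$$|g'(w)|>1\iff 2h^2\operatorname{Re}(w^2)+h^4<0\iff v^2>u^2+\tfrac12h^2.$$
Beside the slit $|g'|<1$, but above the slit, roughly in a right-angled cone, $|g'|>1$. Here the attempt stops: nothing in $\Omega\subset\hat\Omega$ alone gives $|g'|\le1$. Only the relation between $K$ and the real line could still help.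

That relation is this. A piece $K$ of boundary that $\Omega$ has and $\hat\Omega$ does not have must lie in $\mathbb H^-$, and its reflection must not cut $\hat\Omega$. So we choose $\hat\Omega$ whose complement is fat enough to hide the reflection: a quadrant. It remains to check that a point $x\in\mathbb R$ can sit above the slit in the sense just found.

**Proof of Theorem 1.**

**Step 1: the domain.** Let $Q=\{\rho e^{-i\omega}:\rho>0,\ 0<\omega<3\pi/2\}$, the plane minus the closed first quadrant, and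
$$T(\rho e^{-i\omega})=\rho^{2/3}e^{i(\pi-2\omega/3)},$$
that is, $T(z)=-z^{2/3}$ with $\arg z\in(-3\pi/2,0)$. Then $T:Q\to\mathbb H$ is conformal and onto. Let $\Sigma=\{-\frac15+is:0<s\le\frac15\}$ and
$$\Omega=T^{-1}(\mathbb H\setminus\Sigma),$$
which is simply connected. Points of $\Sigma$ have argument in $[3\pi/4,\pi)$, so points of $T^{-1}(\Sigma)$ have $0<\omega\le3\pi/8<\pi/2$ and lie in the open fourth quadrant.

**Step 2: $\hat\Omega=Q$.** We have $\Omega\cap\mathbb R=(-\infty,0)$, so $a_\Omega=-\infty$, $b_\Omega=0$. Moreover $\partial\Omega=[0,\infty)\cup i[0,\infty)\cup T^{-1}(\Sigma)$, so $E=\partial\Omega$ and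
$$\tilde E=[0,\infty)\cup i[0,\infty)\cup(T^{-1}(\Sigma))^*,$$
a subset of the closed first quadrant. Thus $Q$ is connected, contains $\mathbb H^-$, is disjoint from $\tilde E$, and $\partial Q\subset\tilde E$. Hence $Q$ is a component of $\mathbb C\setminus\tilde E$, namely $\hat\Omega$.

**Step 3: the ratio.** The function $g(w)=-\frac15+\sqrt{(w+\frac15)^2+\frac1{25}}$ maps $\mathbb H\setminus\Sigma$ conformally onto $\mathbb H$, with $g(w)=w+O(1/w)$ at $\infty$. So $F=g\circ T$ and $\hat F=T$ are conformal maps of $\Omega$ and $\hat\Omega$ onto $\mathbb H$. Take $x=-1$, so $w_1=T(x)=e^{i\pi/3}$, and $x_0=Y^{3/2}e^{-3\pi i/4}$, which lies in $\Omega\cap\mathbb H^-$ and has $T(x_0)=iY$. By (2.3),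
$$r=|g'(w_1)|\cdot\frac{\operatorname{Im}g(iY)}Y\cdot\frac{|w_1+iY|^2}{|g(w_1)-\overline{g(iY)}|^2}\longrightarrow|g'(w_1)|\qquad(Y\to\infty),$$
and $d_\Omega(x,x_0)=d_{\mathbb H}(g(w_1),g(iY))\to\infty$.

**Step 4: the number.** We have $(w_1+\frac15)^2=(0.7+\frac{\sqrt3}2i)^2=-0.26+0.7\sqrt3\,i$, and $g'(w)=(w+\frac15)/\sqrt{(w+\frac15)^2+\frac1{25}}$, so
$$|g'(w_1)|^4=\frac{0.26^2+1.47}{0.22^2+1.47}=\frac{1.5376}{1.5184}=\frac{961}{949}.$$
Since $1.003^4<1.01206<961/949$, the limit exceeds $1.003>1+\frac1{400}$. $\blacksquare$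

In terms of the cone: relative to the base of the slit, $w_1$ has coordinates $u=0.7$, $v=\frac{\sqrt3}2$, and $v^2=0.75>0.49+0.02=u^2+\frac12h^2$.

## 5. The value of $\kappa$

**Lemma 4.** With $\phi=\frac{1+\sqrt5}2$,
$$\kappa=2\,\phi^{3/2}\Big[(1+\sqrt2)^2\,\frac{\phi-\sqrt2}{\phi+\sqrt2}\Big]^{\sqrt2}\approx1.0939.$$
For $0\le a<1$ the supremum in (1.2) is attained exactly at $s=\sigma(a)$, where $\sigma$ is the inverse of the smooth, strictly increasing function $A(s)=\frac{s^4+4s^2-1}{4s}$, which maps $[\sqrt{\sqrt5-2},1]$ onto $[0,1]$; moreover $a<\sigma(a)<1$ and $m(a)=(1-\sigma^2)^2/(4\sigma)$ with $\sigma=\sigma(a)$. For $a\ge1$, $m(a)=0$.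

*Proof.* If $a\ge1$ and $s>a$, then $1-s^2<0<s-a$, so $M<0$ and $m(a)=0$. Let $0\le a<1$. As a function of $s\ge a$, $M$ vanishes at $a$ and $1$, is positive between and negative beyond, so its supremum is attained in $(a,1)$ at a critical point. There
$$\partial_s\log M=\frac1{s-a}-\frac{2s}{1-s^2}-\frac{2s}{1+s^2}=\frac1{s-a}-\frac{4s}{1-s^4},$$
so the critical points are given by $s-a=(1-s^4)/(4s)$, i.e. $a=A(s)$. Since $A'(s)=\frac{(3s^2+1)(s^2+1)}{4s^2}>0$, $A(1)=1$ and $A(\sqrt{\sqrt5-2})=0$, there is exactly one, $s=\sigma(a)$. Inserting $s-a=(1-s^4)/(4s)$ into $M$ gives $m(a)=(1-s^2)^2/(4s)$.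

For the integral, note that $16s^2(1+A(s)^2)=(s^2+1)^2(s^4+6s^2+1)$; both sides equal $s^8+8s^6+14s^4+8s^2+1$. Substitute $a=A(s)$ and then $v=s^2$, $ds/s=dv/(2v)$:
$$\frac{m\,da}{1+a^2}=\frac{(1-v)^2}{4s}\cdot\frac{16v}{(v+1)^2(v^2+6v+1)}\cdot\frac{(3v+1)(v+1)}{4v}\,ds=\frac{(1-v)^2(3v+1)}{(v+1)(v^2+6v+1)}\cdot\frac{dv}{2v}.$$
Hence
$$2\log\kappa=\int_{\sqrt5-2}^1\frac{(1-v)^2(3v+1)}{v(v+1)(v^2+6v+1)}dv=\int_{\sqrt5-2}^1\Big[\frac1v-\frac2{v+1}+\frac{4(v-1)}{v^2+6v+1}\Big]dv.$$
(The residues at $0$ and $-1$ are $1$ and $-2$; the numerator $4v-4$ is then fixed by the behavior $3/v$ at infinity and the zero at $v=1$.) Since $v^2+6v+1=(v+3)^2-8$, a primitive is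
$$\log v-2\log(1+v)+2\log(v^2+6v+1)-2\sqrt2\log\frac{v+3-2\sqrt2}{v+3+2\sqrt2}.$$
At $v=1$ it equals $4\log2+4\sqrt2\log(1+\sqrt2)$, because $\frac{2-\sqrt2}{2+\sqrt2}=(1+\sqrt2)^{-2}$. At $v=\sqrt5-2=\phi^{-3}$ we have $1+v=2/\phi$, $v^2+6v+1=2\sqrt5-2=4/\phi$ and $v+3=2\phi$, so it equals $2\log2-3\log\phi-2\sqrt2\log\frac{\phi-\sqrt2}{\phi+\sqrt2}$. Subtracting and halving gives the formula. $\blacksquare$

## 6. The symmetric core $S$ of $\hat\Omega$

To compare $f$ with $\hat f$ when neither domain contains the other, we use a third domain that lies in both. Let $S$ be the component of $\hat\Omega\cap\hat\Omega^*$ that contains $x$. For the doubly slit plane of Section 3, $S=\Omega$; for the disc, $S=\mathbb D$; for $\{\operatorname{Im}z>-1\}$, $S=\{|\operatorname{Im}z|<1\}$.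

**Lemma 5.** (a) $S$ is symmetric in $\mathbb R$ and simply connected, and $S\subset\Omega\cap\hat\Omega$.

(b) If $y\in\partial S$ is finite and $\operatorname{Im}y\ge0$, then $y\notin\hat\Omega$, and at least one of $y,\bar y$ is not in $\Omega$.

*Proof.* (a) Reflection preserves $\hat\Omega\cap\hat\Omega^*$ and fixes $x$, so it preserves $S$. A Jordan curve in $S$ has its inside in the simply connected domains $\hat\Omega$ and $\hat\Omega^*$, hence in $S$; so $S$ is simply connected. If $z\in\partial\Omega$, then $\tilde z\in\tilde E$, so one of $z,\bar z$ is not in $\hat\Omega$, and $z\notin S$. So the connected set $S$ contains $x\in\Omega$ and misses $\partial\Omega$; hence $S\subset\Omega$.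

(b) As a boundary point of a component of the open set $\hat\Omega\cap\hat\Omega^*$, $y$ is not in that set. Suppose $y\in\hat\Omega$. Then $\bar y\notin\hat\Omega$. But if $\operatorname{Im}y>0$ then $\bar y\in\mathbb H^-\subset\hat\Omega$, and if $y$ is real then $\bar y=y\in\hat\Omega$: a contradiction. So $y\notin\hat\Omega$; as $y\in\overline S\subset\overline{\hat\Omega}$, we get $y\in\partial\hat\Omega\subset\tilde E$. Hence $y$ or $\bar y$ lies in $E$, which is disjoint from $\Omega$. $\blacksquare$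

**Normalized maps.** Let $h:\mathbb D\to\Omega$, $k:\mathbb D\to S$, $\hat\Phi:\hat\Omega\to\mathbb D$ be conformal and onto, with $h(0)=k(0)=x$, $\hat\Phi(x)=0$ and positive derivatives at these points. By symmetry $k(\bar z)=\overline{k(z)}$. Hence $k(z)$ is real exactly when $z$ is real, and since $k'(0)>0$, $k(\mathbb D^\pm)=S\cap\{\pm\operatorname{Im}>0\}$. Put
$$\chi=h^{-1}\circ k,\qquad\theta=\hat\Phi\circ k,\qquad q=h^{-1}(x_0),\qquad\hat q=\hat\Phi(x_0),$$
and, if $\Omega\subset\hat\Omega$, also $\psi=\hat\Phi\circ h$, so that $\theta=\psi\circ\chi$ and $\hat q=\psi(q)$. All of $\chi,\theta,\psi$ are univalent maps of $\mathbb D$ into $\mathbb D$ that fix $0$ and have positive derivative there. Since $f=B\circ h^{-1}$ with $B(w)=c\frac{w-q}{1-\bar qw}$, $|c|=1$, we get $|f(x)|=|q|$ and $|f'(x)|=(1-|q|^2)/h'(0)$; similarly $|\hat f(x)|=|\hat q|$ and $|\hat f'(x)|=(1-|\hat q|^2)\hat\Phi'(x)$. As $\chi'(0)=k'(0)/h'(0)$ and $\theta'(0)=\hat\Phi'(x)k'(0)$,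
$$r=\frac{\chi'(0)}{\theta'(0)}\cdot\frac{1-|q|^2}{1-|\hat q|^2},\qquad\text{and}\quad r=\frac{1-|q|^2}{\psi'(0)\,(1-|\psi(q)|^2)}\ \text{ if }\Omega\subset\hat\Omega.\tag{6.1}$$

**What the core gives.** Let $J_0$ be the open upper unit semicircle. If $z\to\zeta\in J_0$ in $\mathbb D$, then $k(z)\in S\cap\mathbb H$ accumulates only at $\infty$ or at finite points $y\in\partial S$ with $\operatorname{Im}y\ge0$, and these are not in $\hat\Omega$ by Lemma 5(b). So $k(z)$ leaves every compact subset of $\hat\Omega$, and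
$$|\theta(z)|\to1\qquad(z\to\zeta,\ \zeta\in J_0).\tag{6.2}$$
Thus $\theta$ is unimodular on a half circle. This is the property we exploit.

## 7. Univalent self-maps of the disc that are unimodular on an arc

Recall Herglotz' theorem: a holomorphic $p$ in $\mathbb D$ with $\operatorname{Re}p\ge0$ and $p(0)$ real has a unique representation $p(z)=\int\frac{\xi+z}{\xi-z}\,d\nu(\xi)$ with a positive measure $\nu$ on $\mathbb T$ of mass $p(0)$. Here $\operatorname{Re}\frac{\xi+z}{\xi-z}=\frac{1-|z|^2}{|\xi-z|^2}$ is the Poisson kernel.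

**Lemma 6.** Let $p$ and $\nu$ be as above and $J\subset\mathbb T$ an open arc. If $\operatorname{Re}p(z)\to0$ as $z\to\zeta$ for every $\zeta\in J$, then $\nu(J)=0$. Conversely, if $\nu(J)=0$, the integral extends $p$ holomorphically to $\mathbb C\setminus(\mathbb T\setminus J)$, with $\operatorname{Re}p=0$ on $J$ and $\operatorname{Re}p\le0$ for $|z|>1$.

*Proof.* In the first case $\operatorname{Re}p$, set equal to $0$ on $J$, is continuous on $\mathbb D\cup J$, so the convergence is uniform on compact subarcs. The measures $\operatorname{Re}p(\rho\zeta)\frac{|d\zeta|}{2\pi}$ converge weak-$*$ to $\nu$ as $\rho\to1$; testing with continuous functions of compact support in $J$ gives $\nu(J)=0$. The converse is read off from the kernel. $\blacksquare$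

**Lemma 7.** Let $v:\mathbb D\to\mathbb D$ be univalent, $v(0)=0$, $v'(0)>0$. Then
$$v(z)=z\exp\Big(-\int\frac{\xi+z}{\xi-z}\,d\nu(\xi)\Big),\qquad\nu\ge0,\quad\nu(\mathbb T)=\log\frac1{v'(0)}.\tag{7.1}$$
Let $J$ be an open arc.

(a) If $|v(z)|\to1$ as $z\to\zeta$ for every $\zeta\in J$, then $\nu(J)=0$.

(b) If $\nu(J)=0$, then $v$ extends holomorphically across $J$, $|v|=1$ on $J$, $|v|\ge1$ for $|z|\ge1$ (where (7.1) makes sense), and $\zeta v'(\zeta)/v(\zeta)\ge1$ on $J$. Every $\zeta\in J$ has a neighborhood $N$ on which $v$ is a homeomorphism onto a neighborhood of $v(\zeta)$, and for $z\in N$ we have $z\in\mathbb D$ if and only if $v(z)\in\mathbb D$. The map $v$ is injective on $J$; $v(J)$ is an open arc of length at least $|J|$ and at most $2\pi$; compact subarcs of $J$ have images of length less than $2\pi$.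

(c) Let $v_n$ be such maps with $|v_n|\to1$ at every point of a fixed $J$, and $v_n'(0)\ge\frac12$. Along a subsequence $v_n\to v$ locally uniformly in $\mathbb D$ and near $J$, where $v$ is univalent in $\mathbb D$, maps $\mathbb D$ into $\mathbb D$, $v'(0)\ge\frac12$, and (b) applies to $v$ on $J$.

*Proof.* By Schwarz' lemma $-\log(v(z)/z)$ has real part $\ge0$, and its value at $0$ is $\log(1/v'(0))$; Herglotz gives (7.1). Part (a) is Lemma 6, since the real part is $\log(|z|/|v|)$.

(b) The extension and the statements on $|v|$ follow from Lemma 6. (For $|z|>1$ even $|v(z)|\ge|z|>1$.) On $J$,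
$$\frac{\zeta v'(\zeta)}{v(\zeta)}=1-\int\frac{2\xi\zeta}{(\xi-\zeta)^2}d\nu(\xi)=1+\int\frac{2\,d\nu(\xi)}{|\xi-\zeta|^2}\ge1,$$
because $(\xi-\zeta)^2=-\xi\zeta|\xi-\zeta|^2$ for unimodular $\xi,\zeta$. So $v'\ne0$ on $J$, $v$ is a local homeomorphism, and it preserves sides because $|v|<1$, $=1$, $>1$ inside, on and outside $\mathbb T$. If $v(\zeta_1)=v(\zeta_2)$ with $\zeta_1\ne\zeta_2$ in $J$, then all points of $\mathbb D$ close to the common image are images of points of $\mathbb D$ near $\zeta_1$ and also near $\zeta_2$, against univalence. The argument of $v$ increases along $J$ at rate at least $1$ and $v$ is injective there; the statements on lengths follow.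

(c) The measures $\nu_n$ have mass at most $\log2$ and $\nu_n(J)=0$. Let $\nu_n\to\nu$ weak-$*$ along a subsequence. As $J$ is open, $\nu(J)\le\liminf\nu_n(J)=0$. The kernel in (7.1) is bounded and equicontinuous for $\xi\in\mathbb T\setminus J$ and $z$ in a compact subset of $\mathbb C\setminus(\mathbb T\setminus J)$, which gives the convergence. The limit has $v'(0)\ge\frac12$, so it is not constant; by Hurwitz it is univalent, and by the maximum principle $v(\mathbb D)\subset\mathbb D$. $\blacksquare$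

## 8. A Loewner estimate for angular derivatives off the arc

**Why the easy bounds do not suffice.** Suppose $\Omega\subset\hat\Omega$ and $x_0$ moves so that $q\to\eta\in\mathbb T$. By (6.1), $r$ is close to $1/(\psi'(0)\alpha)$, where $\alpha$ is the limit of $(1-|\psi(q)|^2)/(1-|q|^2)$. Schwarz gives $\alpha\ge1$, and below we shall see $\psi'(0)\ge\frac12$. Used separately these give only $r\le2$. But they work against each other. For the doubly slit plane $\psi'(0)=\frac12$; there, along a radius ending at a point of $\mathbb T$ that $h$ sends to the interior of one side of the slit $[-i,-i\infty)$, $\psi$ tends to a point of $\mathbb D$, so $\alpha=\infty$. We need a bound for the product $\alpha\psi'(0)$. The idea is to reach $\psi$ from the identity by a flow and to compare, at each instant, the loss in $\log(\alpha\psi'(0))$ with the growth of the image of the arc on which $\psi$ is unimodular. That arc can only grow from length $\pi$ to $2\pi$, so the total loss is bounded by an integral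 over lengths.

**Loewner chains.** A Loewner chain is a family of univalent functions $F_t$ $(t\ge0)$ in $\mathbb D$ with $F_t(0)=0$, $F_t'(0)=e^t$ and $F_s(\mathbb D)\subset F_t(\mathbb D)$ for $s\le t$; for example $F_t(z)=e^tz$, or $F_t(z)=e^tz/(1-z)^2$. We use two facts from Pommerenke, *Univalent Functions*, Chapter 6. First (Lemma 6.2), every sequence of Loewner chains has a subsequence that converges, locally uniformly in $\mathbb D$ for each $t$, to a Loewner chain. Second (§6.1), the functions $w_t=F_t^{-1}\circ F_0$ are locally Lipschitz in $t$, and there is $p(w,t)$, holomorphic in $w\in\mathbb D$ and measurable in $t$, with $\operatorname{Re}p>0$, $p(0,t)=1$, such that for a.e. $t$ and all $z\in\mathbb D$, $\partial_tw_t(z)=-w_t(z)\,p(w_t(z),t)$.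

We also use the Julia–Wolff–Carathéodory theorem in this form: if $w:\mathbb D\to\mathbb D$ is holomorphic, $\eta\in\mathbb T$ and $\limsup_{\rho\to1}\frac{1-|w(\rho\eta)|}{1-\rho}<\infty$, then $w(\rho\eta)$ has a limit of modulus $1$ as $\rho\to1$.

**Proposition 8.** Let $\psi:\mathbb D\to\mathbb D$ be univalent, $\psi(0)=0$, $\psi'(0)=e^{-T}$, and let $J\subset\mathbb T$ be an open arc with $|J|\ge\pi$ such that $|\psi(z)|\to1$ as $z\to\zeta$, for all $\zeta\in J$.

(i) $\psi'(0)\ge\frac12$.

(ii) If $\eta\in\mathbb T\setminus J$ and $\alpha:=\limsup_{\rho\to1}\frac{1-|\psi(\rho\eta)|^2}{1-\rho^2}<\infty$, then $\alpha\,\psi'(0)\ge1/\kappa$.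

If $T=0$, then $\psi(z)=z$, $\alpha=1$, and both claims hold because $\kappa\ge1$. Let $T>0$.

**Step 1: a flow from the identity to $\psi$.** The purpose is to find $w_t$ $(0\le t\le T)$ with $w_0=\mathrm{id}$, $w_T=\psi$. For $0<\rho<1$ the curve $\psi(\rho\mathbb T)$ is an analytic Jordan curve in $\mathbb D$. The ring domain between it and $\mathbb T$ is conformally a round annulus, so the level curves of the harmonic function with boundary values $0$ on $\psi(\rho\mathbb T)$ and $1$ on $\mathbb T$ are Jordan curves, and they bound a continuous increasing family of Jordan domains from $\psi(\rho\mathbb D)$ to $\mathbb D$. Their conformal radius at $0$ increases strictly and continuously from $\rho e^{-T}$ to $1$. Let $T_\rho=T+\log\frac1\rho$. Parametrize the family so that the conformal radius is $\rho e^{-T}e^t$, $0\le t\le T_\rho$, and continue by the discs $e^{t-T_\rho}\mathbb D$ for $t\ge T_\rho$. The Riemann maps, divided by $\rho e^{-T}$, form a Loewner chain that starts at $\psi(\rho z)/(\rho e^{-T})$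 and equals $e^tz$ for $t\ge T_\rho$. By compactness, some sequence $\rho\to1$ gives a limit chain $F_t$ with $F_0=e^T\psi$ and $F_t(z)=e^tz$ for $t>T$. Also $F_T(\mathbb D)\subset\bigcap_{t>T}e^t\mathbb D$ and $F_T'(0)=e^T$, so $F_T(z)=e^Tz$ by Schwarz. Hence $w_t=F_t^{-1}\circ F_0$ satisfies $w_0(z)=z$ and $w_T=\psi$; each $w_t$ is a univalent map $\mathbb D\to\mathbb D$ with $w_t(0)=0$; and for a.e. $t$
$$\partial_tw_t=-w_t\,p(w_t,t),\qquad p(w,t)=\int\frac{\zeta+w}{\zeta-w}\,d\mu_t(\zeta),\tag{8.1}$$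
with probability measures $\mu_t$ by Herglotz. They are measurable in $t$, since their moments are read off from the Taylor coefficients of $p(\cdot,t)$. Since $\operatorname{Re}p>0$, $|w_t(z)|$ is nonincreasing in $t$.

**Step 2: the flow on the arc $J$.** The purpose is to show that the flow moves $J$ along $\mathbb T$. For a.e. $t$ the function $z\mapsto p(w_t(z),t)$ has positive real part and value $1$ at $0$; let $\nu_t$ be its Herglotz measure, a probability measure depending measurably on $t$. Put $N_s=\int_0^s\nu_t\,dt$. Integrating (8.1),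
$$\log\frac{w_s(z)}z=-\int_0^sp(w_t(z),t)\,dt=-\int\frac{\xi+z}{\xi-z}\,dN_s(\xi).\tag{8.2}$$
So $N_s$ is the measure of $w_s$ in (7.1). For $s=T$, $w_T=\psi$ and Lemma 7(a) gives $N_T(J)=0$. Since $N_s\le N_T$ and $N_T(J)=\int_0^T\nu_t(J)\,dt$, we get $N_s(J)=0$ for all $s$ and $\nu_t(J)=0$ for a.e. $t$. Thus Lemma 7(b) applies to every $w_s$ on $J$. Let $J_s=w_s(J)$.

For a.e. $t$, Lemma 6 gives $\operatorname{Re}p(w_t(z),t)\to0$ as $z$ tends to a point of $J$. As $w_t$ is a side-preserving local homeomorphism at $J$, $\operatorname{Re}p(w,t)\to0$ as $w$ tends to a point of $J_t$. By Lemma 6, $\mu_t(J_t)=0$ and $p(\cdot,t)$ extends across $J_t$; by continuity $p(w_t(\zeta),t)=\int\frac{\xi+\zeta}{\xi-\zeta}d\nu_t(\xi)$ for $\zeta\in J$, which is bounded by $2/\operatorname{dist}(\zeta,\mathbb T\setminus J)$. Extending (8.2) to $\zeta\in J$,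
$$\log\frac{w_s(\zeta)}\zeta=-\int_0^s\!\int\frac{\xi+\zeta}{\xi-\zeta}\,d\nu_t\,dt=-\int_0^sp(w_t(\zeta),t)\,dt.$$
Write $w_t(\zeta)=e^{i\vartheta(t)}$. Since $\frac{e^{i\beta}+e^{i\vartheta}}{e^{i\beta}-e^{i\vartheta}}=-i\cot\frac{\beta-\vartheta}2$, this says that $\vartheta$ is absolutely continuous and
$$\vartheta'(t)=\int\cot\frac{\beta-\vartheta(t)}2\,d\mu_t(e^{i\beta})\qquad\text{for a.e. }t.\tag{8.3}$$

**Step 3: growth of the arc.** Fix a small $\tau>0$ and a closed subarc $I\subset J$ of length $\pi-\tau$. Let $\vartheta_1(t)<\vartheta_2(t)$ be the angles of the images of its endpoints, and $\ell=\vartheta_2-\vartheta_1$, the length of $w_t(I)$. Then $\ell(0)=\pi-\tau$, and $\ell<2\pi$ by Lemma 7(b). A point $e^{i\beta}\in\mathbb T\setminus J_t$ lies outside $w_t(I)$; choose $\beta\in(\vartheta_2,\vartheta_1+2\pi)$ and put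
$$A=\tfrac{\beta-\vartheta_2}2,\qquad B=\tfrac{\beta-\vartheta_1}2=A+\tfrac\ell2,\qquad0<A<B<\pi.$$
Since $\mu_t(J_t)=0$, (8.3) gives
$$\ell'=\int R\,d\mu_t,\qquad R=\cot A-\cot B=\frac{\sin(\ell/2)}{\sin A\sin B}>0.\tag{8.4}$$
While $\ell<\pi$ we have $\ell'\ge\sin(\ell/2)\ge\cos(\tau/2)\ge\frac12$, so this phase lasts a time at most $2\tau$.

**Step 4: proof of (i).** From $\sin A\sin B=\frac12[\cos\frac\ell2-\cos(A+B)]\le\frac12(1+\cos\frac\ell2)=\cos^2\frac\ell4$ we get $R\ge2\tan\frac\ell4$, so $1\le\frac12\cot(\frac\ell4)\,\ell'$. Integrating over the times with $\ell\ge\pi$,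
$$T\le2\tau+\int_\pi^{2\pi}\tfrac12\cot\tfrac\ell4\,d\ell=2\tau+\Big[2\log\sin\tfrac\ell4\Big]_\pi^{2\pi}=2\tau+\log2.$$
Let $\tau\to0$: $T\le\log2$, which is (i).

**Step 5: the boundary point $\eta$ under the flow.** Assume the hypothesis of (ii). Since $|w_t|\ge|\psi|$, $\limsup_{\rho\to1}\frac{1-|w_t(\rho\eta)|}{1-\rho}<\infty$. By the Julia–Wolff–Carathéodory theorem $w_t(\rho\eta)\to\eta_t\in\mathbb T$ as $\rho\to1$; as a limit of continuous functions, $\eta_t$ is measurable in $t$. Moreover $\eta_t\notin J_t$. Indeed, if $\eta_t=w_t(\zeta)$ with $\zeta\in J$, then all points of $\mathbb D$ near $\eta_t$ are images under $w_t$ of points of $\mathbb D$ near $\zeta$. By injectivity $\rho\eta$ lies in any given neighborhood of $\zeta$ for $\rho$ close to $1$, so $\eta=\zeta\in J$, a contradiction.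

**Step 6: an integral formula for the loss.** Along the flow $w=w_t(\rho\eta)$,
$$\frac d{dt}\log(1-|w|^2)=\frac{2|w|^2\operatorname{Re}p(w,t)}{1-|w|^2}=\int\frac{2|w|^2}{|\zeta-w|^2}\,d\mu_t(\zeta),$$
so
$$\log\frac{1-|\psi(\rho\eta)|^2}{1-\rho^2}=\int_0^T\!\!\int\frac{2|w_t(\rho\eta)|^2}{|\zeta-w_t(\rho\eta)|^2}\,d\mu_t(\zeta)\,dt.$$
Let $\rho\to1$ and apply Fatou's lemma: $\log\alpha\ge\int_0^T\!\int\frac2{|\zeta-\eta_t|^2}d\mu_t\,dt$. Since $\psi'(0)=e^{-T}$ and $T=\int_0^T\!\int d\mu_t\,dt$,
$$-\log(\alpha\psi'(0))\le\int_0^T\!\!\int\Big(1-\frac2{|\zeta-\eta_t|^2}\Big)d\mu_t(\zeta)\,dt.\tag{8.5}$$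
The integrand is at most $\frac12$, so the times with $\ell<\pi$ contribute at most $2\tau\cdot\frac12=\tau$.

**Step 7: the pointwise comparison.** The purpose is to bound the integrand of (8.5) by the growth rate $R$. Let $\ell\ge\pi$ and $a=-\cot(\ell/2)\ge0$. We claim that for $\zeta\in\mathbb T\setminus J_t$
$$1-\frac2{|\zeta-\eta_t|^2}\le\tfrac12\,m(a)\,R.\tag{8.6}$$
Both $\zeta=e^{i\beta}$ and $\eta_t$ lie on the arc of angles $[\vartheta_2,\vartheta_1+2\pi]$, whose length is $2\pi-\ell\le\pi$. On such an arc chords increase with the angle, so $|\zeta-\eta_t|$ is at most the distance from $\zeta$ to one of the endpoints, and these distances are $2\sin A$ and $2\sin B$. The substitution $(A,B)\mapsto(\pi-B,\pi-A)$ exchanges $\sin A$ and $\sin B$ and preserves $R$, $B-A$ and $0<A<B<\pi$; so we may assume $|\zeta-\eta_t|\le2\sin B$. Put $s=-\cot B$. Since $\frac\ell2<B<\pi$ and $-\cot$ increases on $(0,\pi)$, $s>a$. As $1/\sin^2B=1+s^2$,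
$$1-\frac2{|\zeta-\eta_t|^2}\le1-\frac1{2\sin^2B}=\frac{1-s^2}2,$$
and, from $\sin A=\sin(B-\frac\ell2)$,
$$\frac1R=\frac{\sin A\sin B}{\sin(\ell/2)}=\sin^2B\,\big(\cot\tfrac\ell2-\cot B\big)=\frac{s-a}{1+s^2}.$$
Hence $\frac{1-s^2}2\cdot\frac1R=\frac12M(s,a)\le\frac12m(a)$, which is (8.6). This is where $M$ and $m$ in (1.2) come from.

**Step 8: proof of (ii).** By (8.4)–(8.6), with $a=-\cot\frac\ell2$, $da=\frac12(1+a^2)\,d\ell$ and $m\ge0$,
$$-\log(\alpha\psi'(0))\le\tau+\int_{\{\ell\ge\pi\}}\tfrac12m(a)\,\ell'\,dt\le\tau+\int_\pi^{2\pi}\tfrac12m(-\cot\tfrac\ell2)\,d\ell=\tau+\int_0^\infty\frac{m(a)\,da}{1+a^2}=\tau+\log\kappa.$$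
Let $\tau\to0$. $\blacksquare$

By (6.2), Proposition 8(i) applies to $\theta$ with $J=J_0$:
$$\theta'(0)\ge\tfrac12\qquad\text{always.}\tag{8.7}$$

## 9. The upper bound $\kappa$ when $\Omega\subset\hat\Omega$

**Proof of Theorem 2(a).** Suppose it fails. Then there are $\varepsilon>0$ and $(\Omega_n,x_n,x_{0,n})$ with $\Omega_n\subset\hat\Omega_n$, $d_{\Omega_n}(x_n,x_{0,n})\to\infty$ and $r_n\ge\kappa+\varepsilon$. We use the notation of Section 6 with index $n$. Since $|q_n|=\tanh(d_{\Omega_n}(x_n,x_{0,n})/2)$, $|q_n|\to1$.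

**Step 1: limit maps.** We have $\chi_n'(0)\psi_n'(0)=\theta_n'(0)\ge\frac12$ by (8.7), and both factors are at most $1$, so both are at least $\frac12$. Since $|\theta_n|=|\psi_n(\chi_n)|\le|\chi_n|$, (6.2) gives $|\chi_n|\to1$ at $J_0$ as well. By Lemma 7(c), along a subsequence $\chi_n\to\chi$ and $\theta_n\to\theta$ locally uniformly in $\mathbb D$ and near $J_0$; also $\psi_n\to\psi$ locally uniformly in $\mathbb D$, and $q_n\to\eta\in\mathbb T$. The limits are univalent and $\theta=\psi\circ\chi$.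

**Step 2: the arc for $\psi$.** Let $J=\chi(J_0)$, an open arc of length at least $\pi$ by Lemma 7(b). If $w\in\mathbb D$ tends to $\chi(\zeta)$, $\zeta\in J_0$, then $w=\chi(z)$ with $z\in\mathbb D$, $z\to\zeta$, so $|\psi(w)|=|\theta(z)|\to1$. Thus $|\psi|\to1$ at every point of $J$.

**Step 3: $\eta\notin J$.** This is where $x_0\in\mathbb H^-$ enters. Suppose $\eta=\chi(\zeta)$ with $\zeta\in J_0$. Choose a small disc $N$ around $\zeta$, with closure in $\mathbb H$, on whose closure $\chi$ is injective and $\chi_n\to\chi$ uniformly. Since $q_n\to\chi(\zeta)$, the argument principle shows that for large $n$ we have $q_n=\chi_n(z_n)$ with $z_n\in N$. As $|q_n|<1$ and $|\chi_n|\ge1$ where $|z|\ge1$, $z_n\in\mathbb D^+$. Then $x_{0,n}=h_n(q_n)=k_n(z_n)\in\mathbb H$, a contradiction.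

**Step 4: the boundary derivative in the limit.** Let $\alpha_n=\frac{1-|\psi_n(q_n)|^2}{1-|q_n|^2}$. By (6.1), $\alpha_n=1/(r_n\psi_n'(0))\le2$ because $r_n\ge1$, and $\alpha_n\ge1$ by Schwarz; hence also $r_n\le2$. Pass to a subsequence with $\alpha_n\to\alpha_*\in[1,2]$, $r_n\to r_*$ and $\psi_n(q_n)\to\eta'$; then $|\eta'|=1$ and $r_*=1/(\alpha_*\psi'(0))$. The Schwarz–Pick lemma for the points $z,q_n$ reads
$$\frac{|1-\overline{\psi_n(q_n)}\,\psi_n(z)|^2}{1-|\psi_n(z)|^2}\le\alpha_n\,\frac{|1-\overline{q_n}z|^2}{1-|z|^2},\qquad\text{so in the limit}\qquad\frac{|\eta'-\psi(z)|^2}{1-|\psi(z)|^2}\le\alpha_*\,\frac{|\eta-z|^2}{1-|z|^2}.$$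
Put $z=\rho\eta$ and use $|\eta'-\psi|\ge1-|\psi|$:
$$\frac{1-|\psi(\rho\eta)|}{1+|\psi(\rho\eta)|}\le\alpha_*\,\frac{1-\rho}{1+\rho}.$$
So $|\psi(\rho\eta)|\to1$ as $\rho\to1$. Multiplying by $(1+|\psi(\rho\eta)|)^2/(1+\rho)^2\to1$ we get $\limsup_{\rho\to1}\frac{1-|\psi(\rho\eta)|^2}{1-\rho^2}\le\alpha_*$.

**Step 5: contradiction.** Proposition 8(ii), applied to $\psi$, $J$ and $\eta\in\mathbb T\setminus J$, gives $\alpha_*\psi'(0)\ge1/\kappa$, i.e. $r_*\le\kappa$. But $r_*\ge\kappa+\varepsilon$. $\blacksquare$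

## 10. Symmetric domains that approach $\kappa$

**Reading off the extremal flow.** Equality in (8.6) needs $\eta_t$ at the endpoint $e^{i\vartheta_1}$ of $w_t(I)$, and $\mu_t$ a point mass at the $\zeta$ for which $s$ maximizes $M(\cdot,a)$, that is, $s=\sigma(a)$. Map $\mathbb D$ to $\mathbb H$ by $z\mapsto i\frac{1+u}{1-u}$, $u=ze^{-i\vartheta_1}$. Then $0\mapsto i$, $e^{i\vartheta_1}\mapsto\infty$, and the point with angle $\vartheta_1+2\gamma$ goes to $-\cot\gamma$. So $e^{i\vartheta_2}\mapsto-\cot\frac\ell2=a$ and $\zeta\mapsto-\cot B=s$. In these coordinates the arc is $(-\infty,a)$, the observer sits at $i$, and the hull should grow at the point $s=\sigma(a)>a$. The chordal flow below does this in reversed time: $a$ decreases from near $1$ to near $0$. Translations and dilations move the observer from $i$ to $X+iY$.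

We use the standard facts on the chordal Loewner equation (e.g. Lawler, *Conformally Invariant Processes in the Plane*, Ch. 4): if $\xi_t$ is continuous and real, and $g_t$ solves $\partial_tg_t(z)=2/(g_t(z)-\xi_t)$, $g_0(z)=z$, then $g_t$ maps the set of $z\in\mathbb H$ whose solution exists up to time $t$ conformally onto $\mathbb H$; the complement $K_t$ of that set in $\mathbb H$ is bounded (it is called a hull), and $g_t(z)=z+O(1/z)$ at $\infty$. For example $\xi_t=0$ gives $g_t(z)=\sqrt{z^2+4t}$ and the vertical slit of height $2\sqrt t$.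

**Proof of Theorem 2(b).**

**Step 1: the hull.** Fix $0<a_1<a_0<1$. With $a=(P-X)/Y$, $s=\sigma(a)$, $\xi=X+Ys$, consider
$$X'=\frac{-2s}{Y(1+s^2)},\quad Y'=\frac{-2}{Y(1+s^2)},\quad P'=\frac{-2}{Y(s-a)},\qquad X(0)=0,\ Y(0)=1,\ P(0)=a_0.$$
Since $X+iY-\xi=Y(i-s)$ and $P-\xi=-Y(s-a)$, this says that $Z=X+iY$ and $P$ satisfy $Z'=\frac2{Z-\xi}$, $P'=\frac2{P-\xi}$. Compute
$$Y^2a'=-\frac2{s-a}+\frac{2(s+a)}{1+s^2}=-\frac{2(1+a^2)}{(s-a)(1+s^2)}\le-1,\qquad\frac{d\log Y}{da}=\frac{s-a}{1+a^2}\in[0,1];\tag{10.1}$$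
the inequality holds because $0<s-a<1$ and $1+s^2<2$. So $a$ decreases. While $a\in[a_1,a_0]$, $\log Y$ has dropped by at most $a_0-a_1<1$, so $e^{-1}\le Y\le1$, and $s-a$ is bounded below by continuity of $\sigma$. The right-hand sides are then bounded, and $a'\le-1$; so the solution exists until a finite time $t_*$ with $a(t_*)=a_1$.

Run the chordal equation with driving function $\xi_t$, and let $g=g_{t_*}$, $K=K_{t_*}$. By uniqueness $g_t(i)=X+iY$ for $t\le t_*$, so $i\notin K$. The solution started at $p:=a_0$ is $P(t)$, with $P-\xi=-Y(s-a)<0$ bounded away from $0$; real solutions started to the left of $p$ stay to the left of $P(t)$. So all solutions started at real $z\le p$ exist up to $t_*$, and by continuous dependence so do those started at nearby complex points. Hence $\overline K\cap(-\infty,p]=\emptyset$, and $g$ extends holomorphically across $(-\infty,p]$ with positive derivative there. On $(-\infty,p]$ we have $g(z)\le z$, so $g$ maps $(-\infty,p]$ homeomorphically onto $(-\infty,P]$.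 Here and below $X,Y,P$ denote the values at $t_*$. Since $(P-X)/Y=a_1>0$, $X<P$.

Finally $\partial_t\log g_t'=-2/(g_t-\xi_t)^2$, and $\operatorname{Re}\frac1{(i-s)^2}=\frac{s^2-1}{(1+s^2)^2}$, so
$$\frac d{dt}\log|g_t'(i)|=\frac{2(1-s^2)}{Y^2(1+s^2)^2}.$$
Dividing by $-a'$ from (10.1) turns this into $\frac{(1-s^2)(s-a)}{(1+s^2)(1+a^2)}=\frac{m(a)}{1+a^2}$. Hence
$$\log|g'(i)|=\int_{a_1}^{a_0}\frac{m(a)}{1+a^2}\,da.$$
As $m=0$ on $[1,\infty)$, we may choose $a_1$ near $0$ and $a_0$ near $1$ so that $|g'(i)|>\kappa'$.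

**Step 2: cutting along the line that becomes $\mathbb R$.** Let $S_0=\mathbb H\setminus K$, $c=g^{-1}(\{X+iy:y>0\})$, $U=g^{-1}(\{\operatorname{Re}w<X\}\cap\mathbb H)$, and let $x_1<p$ be the real point with $g(x_1)=X$. Then $c$ is an analytic curve in $\mathbb H$ from $x_1$ to $\infty$, and it passes through $i$ since $g(i)=X+iY$.

$U$ is a component of $\mathbb H\setminus c$, with boundary $(-\infty,x_1]\cup c$ and $\infty$. Indeed, $U$ is open, connected and disjoint from $c$. Let $z_n\in U$ converge on the sphere, and let $w_n=g(z_n)$ converge to $w$ (pass to a subsequence). If $w=\infty$, then $z_n\to\infty$ by the expansion of $g$ at $\infty$. If $w\in\mathbb H$, then $\lim z_n\in U\cup c$. If $w$ is real, then $w\le X<P$ and $\lim z_n\in(-\infty,x_1]$. So the only boundary points of $U$ in $\mathbb H$ are those of $c$.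

Let $L$ be the other component of $\mathbb H\setminus c$, a Jordan domain on the sphere bounded by $c$ and $[x_1,\infty]$. Since $K$ misses $U\cup c$, $K\subset L$, and $S_0\cap L=g^{-1}(\{\operatorname{Re}w>X\}\cap\mathbb H)$.

**Step 3: straightening and reflecting.** Let $G:L\to\mathbb H^-$ be conformal and onto, extended to the closures, with $G(x_1)=0$, $G(\infty)=\infty$. Traversing $c$ from $x_1$ to $\infty$, $L$ lies on the right, as $\{\operatorname{Re}w>X\}$ lies on the right of the upward line; and $\mathbb H^-$ lies on the right of the path from $0$ to $\infty$ along the positive axis. Hence $G(c)=(0,\infty)$. Let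
$$\iota=g^{-1}\circ(w\mapsto2X-\bar w)\circ g,$$
an anticonformal involution of $S_0$ that fixes $c$ pointwise and interchanges $U$ and $S_0\cap L$. Define $G(z)=\overline{G(\iota(z))}$ for $z\in U$. In the coordinate $w=g(z)$ this is reflection in the line $\operatorname{Re}w=X$, on which $G$ is real; by the Schwarz reflection principle $G$ is holomorphic in $\mathbb H=L\cup c\cup U$. It is injective, because it maps $L$, $c$, $U$ injectively into $\mathbb H^-$, $(0,\infty)$, $\mathbb H$.

Put $\Omega=G(S_0)$. It is simply connected, since $S_0=g^{-1}(\mathbb H)$ is. As $G\circ\iota=\overline G$ on $S_0$, $\Omega=\Omega^*$. Also $\Omega\cap\mathbb R=G(c)=(0,\infty)$, and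
$$G(\mathbb H)=\mathbb H^-\cup(0,\infty)\cup G(U)=\Omega\cup\mathbb H^-.$$

**Step 4: $\hat\Omega=\Omega\cup\mathbb H^-$.** Here $E=(-\infty,0)\cup\partial\Omega$ and, by symmetry, $\tilde E=(-\infty,0]\cup(\partial\Omega\cap\{\operatorname{Im}\ge0\})$, which is disjoint from $\Omega\cup\mathbb H^-$. The latter set is open and connected. Let $y$ be one of its boundary points. Then $\operatorname{Im}y\ge0$ and $y\notin\Omega$. If $\operatorname{Im}y>0$, then $y\in\partial\Omega$; if $y$ is real, then $y\le0$. In both cases $y\in\tilde E$. So $\Omega\cup\mathbb H^-$ is the component of $\mathbb C\setminus\tilde E$ that contains $\mathbb H^-$. In particular $\Omega\subset\hat\Omega$.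

**Step 5: the ratio.** Let $x=G(i)\in(0,\infty)$. For large $t$ let $Z_t=te^{i\pi/4}$. Then $Z_t\notin K$ and $\operatorname{Re}g(Z_t)>X$, so $Z_t\in S_0\cap L$ and $x_0=G(Z_t)\in\Omega\cap\mathbb H^-$. Conformal maps onto $\mathbb H$ are $F=g\circ G^{-1}$ for $\Omega$ and $\hat F=G^{-1}$ for $\hat\Omega=G(\mathbb H)$. By (2.3),
$$r=|g'(i)|\cdot\frac{\operatorname{Im}g(Z_t)}{\operatorname{Im}Z_t}\cdot\frac{|i-\overline{Z_t}|^2}{|g(i)-\overline{g(Z_t)}|^2}\longrightarrow|g'(i)|>\kappa',$$
and $d_\Omega(x,x_0)=d_{\mathbb H}(g(i),g(Z_t))\to\infty$. $\blacksquare$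

## 11. Arbitrary $\Omega$: a constant below $2$ from an inequality for Green functions

Without $\Omega\subset\hat\Omega$ there is no map $\psi$, only $\chi$ and $\theta$. In (6.1), $\chi'(0)\le1$, $\theta'(0)\ge\frac12$ by (8.7), and the last factor is at most $1$ by (2.2), since $|q|=|f(x)|$ and $|\hat q|=|\hat f(x)|$. So $r$ near $2$ forces all three to be near their extreme values. To exclude this we need a relation between $\chi$, $\theta$, $q$ and $\hat q$, and it comes from the Green functions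
$$u=-\log|f|,\qquad\hat u=-\log|\hat f|$$
of $\Omega$ and $\hat\Omega$ with pole $x_0$. They are positive and tend to $0$ at the boundary, including $\infty$ if it is a boundary point. By (2.2), $u\le\hat u$ on $\Omega\cap\mathbb R$.

**Lemma 9.** (a) $u(z)\le\hat u(z)$ for $z\in\Omega\cap\mathbb H^-$, and $u(z)\le\hat u(\bar z)$ for $z\in\Omega\cap\mathbb H$.

(b) The function $\Delta(z)=\hat u(z)+\hat u(\bar z)-u(z)-u(\bar z)$ is, after removal of singularities, harmonic and $\ge0$ on $S$.

*Proof.* (a) In $\Omega\cap\mathbb H^-$ the function $\hat u-u$ is harmonic (the singularity at $x_0$ is removable). In $\Omega\cap\mathbb H$ the function $\hat u(\bar z)-u(z)$ is superharmonic: $u$ has no pole there, and $\hat u(\bar z)$ has at most a pole $+\infty$ at $\bar x_0$. In both cases the lower limits at $\partial\Omega$ and at $\infty$ are $\ge0$, because $u\to0$ and $\hat u\ge0$; on $\Omega\cap\mathbb R$ they are $\ge0$ because $u\le\hat u$ there. Apply the minimum principle.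

(b) By Lemma 5(a), $\Delta$ is defined on the symmetric domain $S$; $\hat u-u$ has only a removable singularity at $x_0$ and $\hat u(\bar z)-u(\bar z)$ one at $\bar x_0$. So $\Delta$ is harmonic, and $\Delta(\bar z)=\Delta(z)$. It is enough to show $\liminf\Delta(z_j)\ge0$ for $z_j\in S$, $\operatorname{Im}z_j\ge0$, $z_j\to y\in\partial S\cup\{\infty\}$. If $y=\infty$, then $u(z_j),u(\bar z_j)\to0$ and we are done. If $y$ is finite, Lemma 5(b) gives $y\notin\Omega$ or $\bar y\notin\Omega$. In the first case $u(z_j)\to0$, and by (a) (or by $u\le\hat u$ on $\Omega\cap\mathbb R$ if $z_j$ is real)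
$$\Delta(z_j)\ge[\hat u(\bar z_j)-u(\bar z_j)]-u(z_j)\ge-u(z_j)\to0.$$
In the second case $u(\bar z_j)\to0$, and similarly
$$\Delta(z_j)\ge[\hat u(\bar z_j)-u(z_j)]-u(\bar z_j)\ge-u(\bar z_j)\to0.$$
Apply the minimum principle. $\blacksquare$

**Proof of Theorem 3.** Suppose it fails for some $d_0>0$. Since $r\le2$, there are $(\Omega_n,x_n,x_{0,n})$ with $d_{\Omega_n}(x_n,x_{0,n})\ge d_0$ and $r_n\to2$.

**Step 1: everything is extremal in the limit.** By the remark on (6.1) that opened this section,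
$$\chi_n'(0)\to1,\qquad\theta_n'(0)\to\tfrac12,\qquad\frac{1-|q_n|^2}{1-|\hat q_n|^2}\to1.$$
Hence $\chi_n\to\mathrm{id}$ locally uniformly in $\mathbb D$ (a limit function has derivative $1$ at $0$, so it is the identity by Schwarz). Pass to subsequences: $\theta_n\to\theta$, univalent with $\theta'(0)=\frac12$, and $q_n\to q$, $\hat q_n\to\hat q$ with $|q|=|\hat q|\ge\tanh(d_0/2)>0$. Here $u_n(x_n)=\log\frac1{|q_n|}$ and $\hat u_n(x_n)=\log\frac1{|\hat q_n|}$, and $u_n(x_n)/\hat u_n(x_n)\to1$: if $|q|<1$ both tend to $\log\frac1{|q|}>0$, and if $|q|=1$ use $\log\frac1{|q_n|}\sim\frac12(1-|q_n|^2)$ and the same for $\hat q_n$.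

**Step 2: an identity for $\theta$.** The functions $\Delta_n\circ k_n/\hat u_n(x_n)$ are harmonic and $\ge0$ in $\mathbb D$, with value $2\big(1-u_n(x_n)/\hat u_n(x_n)\big)\to0$ at $0$. By Harnack they tend to $0$ locally uniformly. With $\mathcal G(w,b)=\log\big|\frac{1-\bar bw}{w-b}\big|$ we have $\hat u_n\circ k_n=\mathcal G(\theta_n,\hat q_n)$ and $u_n\circ k_n=\mathcal G(\chi_n,q_n)$, and $\overline{k_n(z)}=k_n(\bar z)$. Define
$$V(z)=\frac{\mathcal G(z,q)}{\log\frac1{|q|}}\ \text{ if }|q|<1,\qquad V(z)=\frac{1-|z|^2}{|q-z|^2}\ \text{ if }|q|=1,$$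
and $\hat V$ in the same way with $\hat q$. If $b_n\to b\in\mathbb T$ and $w_n\to w\in\mathbb D$, then $\mathcal G(w_n,b_n)/\log\frac1{|b_n|}\to\frac{1-|w|^2}{|b-w|^2}$, because $1-\big|\frac{w-b}{1-\bar bw}\big|^2=\frac{(1-|w|^2)(1-|b|^2)}{|1-\bar bw|^2}$. So, dividing by $\hat u_n(x_n)$ and letting $n\to\infty$,
$$\hat V(\theta(z))+\hat V(\theta(\bar z))=V(z)+V(\bar z)\qquad(z\in\mathbb D)\tag{11.1}$$
off a finite set of possible poles in $\mathbb D$.

**Step 3: $|\theta|\to1$ at all but two points.** Let $z\to\zeta\in\mathbb T\setminus\{q,\bar q\}$. The right side of (11.1) tends to $0$; both terms on the left are $\ge0$, so $\hat V(\theta(z))\to0$, and this forces $|\theta(z)|\to1$. (If $|\hat q|=1$, use $|\hat q-\theta|\le2$.) By Lemma 7(a) the measure $\nu$ of $\theta$ in (7.1) is carried by $\{q,\bar q\}\cap\mathbb T$.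

**Step 4: no atoms.** If $\nu$ had an atom of mass $c>0$ at $\xi$, then (7.1) would give $|\theta(\rho\xi)|\le\exp\big(-c\frac{1+\rho}{1-\rho}\big)\to0$ as $\rho\to1$. But $\theta$ is univalent with $\theta(0)=0$: the image of $\{|z|<\frac12\}$ contains a neighborhood of $0$, so by injectivity $|\theta|$ is bounded away from $0$ for $|z|\ge\frac12$. Hence $\nu=0$ and $\theta'(0)=e^{-\nu(\mathbb T)}=1$, which contradicts $\theta'(0)=\frac12$. $\blacksquare$
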